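# Dimension-free clustering bounds: why $\sqrt{k/n}$ fails, and by how little

## Four orthonormal observations and two centers

Let $e_1,\dots,e_N$ be orthonormal vectors, with $N$ large, and let $X$ be uniform on $\{e_1,\dots,e_N\}$. We want to summarize this distribution by two centers $c_1,c_2$, paying for each point its squared distance to the nearest center.

Suppose first that we know the distribution. A pair of centers splits the points into cells. For a cell of $m$ orthonormal vectors the best center is their mean $\bar c$, which has $\|\bar c\|^2=1/m$ and $\langle e_i,\bar c\rangle=1/m$ for each $e_i$ in the cell. So each point of the cell pays $1-\frac2m+\frac1m=1-\frac1m$, and the whole cell pays $m-1$. Two nonempty cells pay $N-2$ in total, however the points are divided, and one cell pays $N-1$. The optimal average cost is $1-\frac2N$.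

Now suppose that we only see $n=4$ observations, all distinct, say $e_1,e_2,e_3,e_4$. By the same computation every splitting of these four points into two nonempty cells pays $4-2=2$, that is $\frac12$ per observation. All of them minimize the cost on the sample. Take the cells $\{e_1,e_2\},\{e_3,e_4\}$, with centers $\frac12(e_1+e_2)$ and $\frac12(e_3+e_4)$. An observed point pays $\frac12$. An unobserved point, say $e_5$, pays $1+\frac12$. The true average cost of these centers is
$$\frac1N\Big(4\cdot\tfrac12+(N-4)\cdot\tfrac32\Big)=\frac32-\frac4N,$$
which exceeds the optimum $1-\frac2N$ by $\frac12-\frac2N$.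

The same works for $k$ centers and $n=mk$ distinct observations, clustered into $k$ cells of size $m$. The optimum is $1-\frac kN$. Observed points pay $1-\frac1m$ and unobserved points pay $1+\frac1m$, so the true cost is
$$\frac1N\Big(n\big(1-\tfrac1m\big)+(N-n)\big(1+\tfrac1m\big)\Big)=1+\frac1m-\frac{2k}N ,$$
and the excess over the optimum is
$$\frac kn-\frac kN .$$
As $N\to\infty$ the dimension disappears, and a loss of $k/n$ remains. So infinite dimension alone does not ruin us; what matters is the ratio $n/k$ of observations to clusters. How fast must the loss decay in $n/k$, whatever the distribution and whatever the dimension?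

## The clustering risk and the candidate rate

Let $\mathcal H$ be a separable Hilbert space, possibly infinite-dimensional, and let $X,X_1,\dots,X_n$ be i.i.d. $\mathcal H$-valued with distribution $\mu$. Let $\mu_n$ be the empirical distribution of $X_1,\dots,X_n$, and fix an integer $k\ge1$.

**Definition (risk).** For $\mathbf c=(c_1,\dots,c_k)\in\mathcal H^k$ and a probability measure $\nu$ on $\mathcal H$,
$$W(\mathbf c,\nu)=\int\min_{1\le j\le k}\|x-c_j\|^2\,\nu(dx),\qquad W^*(\nu)=\inf_{\mathbf c\in\mathcal H^k}W(\mathbf c,\nu).$$

**Definition (empirical risk minimizer, ERM).** Any $\mathbf c_n\in\mathcal H^k$, measurable with respect to $X_1,\dots,X_n$, with $W(\mathbf c_n,\mu_n)=W^*(\mu_n)$. Minimizers exist because $\mu_n$ has finite support. They need not be unique, as the four-point example shows.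

**Definition (bounded distributions).** For $R\ge0$, $\mathcal P(R)$ is the set of distributions $\mu$ with $\mathbb P\{\|X\|\le R\}=1$.

The quantity of interest is the expected excess risk $\mathbb EW(\mathbf c_n,\mu)-W^*(\mu)$ for $\mu\in\mathcal P(R)$. The paper "On the Performance of Clustering in Hilbert Spaces" provides two facts. By its Theorem 2.1, specialized to exact minimizers, the excess is at most $12kR^2/\sqrt n$, in any $\mathcal H$. In $\mathcal H=\mathbb R^d$ it may be bounded by $CR^2\sqrt{kd/n}$ with $C$ universal. The first bound is free of the dimension but linear in $k$; the second has the better $\sqrt k$ but pays $\sqrt d$. Can one have both advantages?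

**Problem.** Is there a universal constant $C$ such that for every separable $\mathcal H$, all $k,n\ge1$, $R\ge0$, $\mu\in\mathcal P(R)$ and every empirical risk minimizer,
$$\mathbb E W(\mathbf c_n,\mu)-W^*(\mu)\le CR^2\sqrt{k/n}\ ?$$

Three easy cases show where trouble could be.

*One center.* For $k=1$ the ERM is the sample mean. With $m=\mathbb EX$ we have $W(c,\mu)=W(m,\mu)+\|c-m\|^2$, so the expected excess is exactly $\frac1n\mathbb E\|X-m\|^2\le R^2/n$.

*Boundedly many centers.* If $k\le K$, then $12k\le12\sqrt K\sqrt k$, so the first fact gives the bound with $C=12\sqrt K$. A counterexample needs $k\to\infty$.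

*Few observations.* An ERM has at least one center that is the mean of some sample points, hence lies in the ball of radius $R$. So the excess is at most $4R^2$, and for $n\le k$ this is at most $4R^2\sqrt{k/n}$. A counterexample needs $n/k\to\infty$.

It would therefore suffice to find situations with $n/k\to\infty$ in which the excess risk stays above a constant times $R^2$. The orthonormal example gives only $k/n$. The answer to the problem is nevertheless no. Put
$$\beta_k=\frac{\ln k}{\ln\ln k}.$$

**Theorem 1.** There are absolute constants $c>0$, $k_0$ such that the following holds for every infinite-dimensional separable $\mathcal H$, $R>0$, $k\ge k_0$, $n\ge1$. For every measurable $\hat{\mathbf c}:\mathcal H^n\to\mathcal H^k$ there is a finitely supported $\mu\in\mathcal P(R)$ with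
$$\mathbb E\,W(\hat{\mathbf c}(X_1,\dots,X_n),\mu)-W^*(\mu)\ \ge\ c\,R^2\min\{1,\;k\beta_k/n\}.$$

**Corollary.** No universal constant $C$ as in the problem exists.

*Proof from Theorem 1.* Take any ERM rule for $\hat{\mathbf c}$, and $n=\lceil k\beta_k\rceil$ with $k$ large. Since $k\beta_k\ge1$, we have $k\beta_k/n\ge\frac12$, so for some $\mu\in\mathcal P(R)$ the excess is at least
$$\frac c2R^2=\frac c2\sqrt{\frac nk}\;R^2\sqrt{\frac kn}\ \ge\ \frac c2\sqrt{\beta_k}\;R^2\sqrt{\frac kn},$$
and $\beta_k\to\infty$. (In the proof of Theorem 1 the data take finitely many values, so measurability of the ERM rule is not an issue.) $\square$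

The failure is at most logarithmic:

**Theorem 2.** For every separable $\mathcal H$, $R\ge0$, $\mu\in\mathcal P(R)$, every ERM $\mathbf c_n$, and every integer $J\ge1$,
$$\mathbb E W(\mathbf c_n,\mu)-W^*(\mu)\le R^2\Big(6\cdot2^{-J}+208\,J\sqrt{\tfrac{k\ln(2n)}{n}}\Big).$$
In particular, for $n\ge k$, $\ \mathbb E W(\mathbf c_n,\mu)-W^*(\mu)\le 420\,R^2\,\ln(en/k)\sqrt{k\ln(2n)/n}.$

Most of the lecture proves Theorem 1; Theorem 2 comes at the end.

## Hidden disjoint blocks, and why one observation gives too much away

A natural lower-bound strategy is to hide the clusters. Take orthonormal vectors $e_i,f_{i,s}$ ($1\le i\le M$, $1\le s\le b$), fix $a\in(0,1)$, and let block $i$ consist of the $b$ unit vectors $\sqrt{1-a}\,e_i+\sqrt a\,f_{i,s}$. Inner products are $1-a$ inside a block and $0$ across blocks. Nature picks $k$ of the $M\gg k$ blocks, and $\mu$ is uniform on their union.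

Centering each hidden block at its mean costs $a(1-\frac1b)$ per point. This is optimal: a cell with $m_i$ points from block $i$ and $m=\sum_i m_i$ points in all costs, at its mean,
$$m-\tfrac1m\Big(ma+(1-a)\sum_i m_i^2\Big)\ge m-a-(1-a)m=am-a,$$
because $\sum_im_i^2\le m^2$; summing over at most $k$ cells gives at least $akb-ak$ for $kb$ points.

But consider the estimator that puts a center at the mean of each block that it has seen, and, if it has seen fewer than $k$ blocks, puts a spare center at $0$. A point in a block that was seen pays at most $a(1-\frac1b)$; a point in a missed block pays at most $1$. A given hidden block is missed with probability $(1-\frac1k)^n\le e^{-n/k}$. So the excess is at most $e^{-n/k}$, and since $\sqrt t\,e^{-t}\le1/\sqrt{2e}<1$ for $t\ge0$, it is less than $\sqrt{k/n}$. A lower bound valid for every estimator that beats $\sqrt{k/n}$ cannot come from this family. The strategy stops at a precise point: *one observed point names its cluster*, so about $k$ observations (up to a constant factor) reveal almost everything.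

## Overlapping lines and a random hidden set

To get past this point we let every point belong to a huge number of potential clusters. Here is the plan; the numbers are chosen later.

We look for a finite set $\mathcal X$ of unit vectors with distinguished subsets of size $b$, called *lines*, each point lying on $L$ lines. Nature chooses a random $S\subset\mathcal X$, keeping each point independently with a small fixed probability $p$. A line is *full* if it is contained in $S$. If $L$ is a large multiple of $p^{-(b-1)}$, almost every point of $S$ lies on a full line. Someone who knows $S$ can place centers at the means of the full lines. Each costs little per point, and about $|S|/b$ of them are needed. The number $k$ will be of this order, so $|S|\approx kb$ up to constants.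

An estimator sees the distribution on $S$ through $n$ samples. If $n$ is a small fraction of $|S|\approx kb$, it learns only a small part $S'$ of $S$, and the rest $S\setminus S'$ is, from its point of view, a uniformly random subset of $\mathcal X\setminus S'$. Its $k$ centers must do well on average over all of $\mathcal X\setminus S'$, so its cells contain on average hundreds of times $b$ points. If we arrange that *every* cell much larger than $b$ is more expensive per point than a line, the estimator loses a constant as long as $n\lesssim kb$. If also $b\to\infty$ with $k$, the rate $\sqrt{k/n}$ is broken.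

How can large cells be forced to be expensive? Say that two points are adjacent if they are unusually close. Suppose that any two adjacent points have at most $b-2$ common neighbors. For $b=2$ the adjacency graph has no triangles, and Mantel's theorem says that $m$ points span at most $m^2/4$ edges: at most about half of the pairs are close. The proof of Mantel's theorem survives for general $b$ when $m\gg b$. Inside a line all pairs are close; inside a large cell at most about half of them are. That is the gap.

So here is the specification, with an absolute constant $\delta>0$.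

* **(P1)** Distinct $x,x'\in\mathcal X$ have $\langle x,x'\rangle\le1-\delta$; non-adjacent ones have $\langle x,x'\rangle\le1-1.2\delta$.
* **(P2)** Adjacent points have at most $b-2$ common neighbors.
* **(P3)** If $\ell$ is a line with mean $c_\ell$ and $x\in\ell$, then $\|x-c_\ell\|^2\le1.01\delta$.
* **(P4)** With $N=|\mathcal X|$, there are $NL/b$ lines, $L$ through each point, and distinct lines through $x$ meet only in $x$.

The tension lies between (P2) and $L\approx p^{-b}$: exponentially many lines pass through each point, yet close pairs must come only from lines. A linear code delivers this.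

## A binary code whose pairs of light words are nearly disjoint

Recall that a (binary linear) code is a subspace $Y\subset\mathbb F_2^d$. The support of a word is the set of its nonzero coordinates, its weight $\mathrm{wt}$ is the size of its support, and the support of a subspace is the union of the supports of its elements. For example, the code $\{000,110,101,011\}\subset\mathbb F_2^3$ has dimension $2$, all nonzero weights equal to $2$, and support of size $3$. In general, for distinct nonzero $u,u'$, each coordinate in the support of $\mathrm{span}(u,u')$ is nonzero in exactly two of $u,u',u+u'$, so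
$$|\mathrm{supp}\,\mathrm{span}(u,u')|=\tfrac12\big(\mathrm{wt}(u)+\mathrm{wt}(u')+\mathrm{wt}(u+u')\big).\tag{1}$$

Let $h(x)=-x\log_2x-(1-x)\log_2(1-x)$, which is increasing on $[0,\frac12]$. We use two textbook bounds: $\sum_{j\le\sigma d}\binom dj\le2^{h(\sigma)d}$ for $0<\sigma\le\frac12$, and $\binom dm\ge2^{h(m/d)d}/(d+1)$. Fix
$$\delta=2^{-30},\qquad \gamma=\tfrac12\big(h(\delta)+h(1.01\delta)\big),\qquad \kappa=\tfrac12\big(h(1.01\delta)-\gamma\big)>0 .$$

**An entropy inequality.** Its purpose is to make pairs of words with small joint support rarer than a random code can contain. We claim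
$$2\gamma>2h(\delta)>h(1.8\delta)+1.8\delta\log_2 3. \tag{2}$$
The first inequality is monotonicity of $h$. Next, $2h(\delta)\ge2\delta\log_2(1/\delta)=60\delta$. With $s=1.8\delta$, the inequality $-\ln(1-s)\le s/(1-s)$ gives $-(1-s)\log_2(1-s)\le s\log_2e$, so $h(s)+s\log_23\le s\log_2(3e/s)$. Since $3e/1.8<4.54$ and $\log_24.54<2.2$, this is at most $1.8\delta(30+2.2)<58\delta$.

**Lemma 1.** For all $d\ge d_0$ ($d_0$ absolute) there is a linear $Y\subset\mathbb F_2^d$ such that:

* **(C1)** every $0\ne y\in Y$ has $\mathrm{wt}(y)>\delta d$;
* **(C2)** every 2-dimensional subspace of $Y$ has support of size $>1.8\delta d$;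
* **(C3)** $\#\{0\neq y\in Y:\mathrm{wt}(y)\le1.01\delta d\}\ge2^{\kappa d}$.

*Proof.* Let $Y$ be the kernel of a uniformly random $\rho\times d$ binary matrix, $\rho=\lceil\gamma d\rceil$. For fixed $y\ne0$, each row is orthogonal to $y$ with probability $\frac12$, so $y\in Y$ with probability $2^{-\rho}$. For two linearly independent vectors, the two inner products with a random row are independent uniform bits, so both vectors lie in $Y$ with probability $2^{-2\rho}$.

(C1) The expected number of nonzero words of $Y$ of weight at most $\delta d$ is at most $2^{h(\delta)d}2^{-\gamma d}\to0$, because $\gamma>h(\delta)$.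

(C2) A violating subspace contains a linearly independent pair $(y,y')$ with joint support of size at most $1.8\delta d$. Pairs with joint support of size exactly $j$ number at most $\binom dj3^j$: choose the support, then one of the three nonzero values of $(y_i,y_i')$ at each of its coordinates. So the expected number of violating pairs in $Y$ is at most
$$\sum_{j\le1.8\delta d}\binom dj3^j\,2^{-2\rho}\le2^{d(h(1.8\delta)+1.8\delta\log_23-2\gamma)}\to0$$
by (2).

(C3) Let $Z$ be the count in (C3). Distinct nonzero vectors over $\mathbb F_2$ are linearly independent, so $Z$ is a sum of pairwise independent indicators. Hence $\mathrm{Var}\,Z\le\mathbb EZ$, and Chebyshev gives $\Pr(Z<\frac12\mathbb EZ)\le4/\mathbb EZ$. Counting only words of weight $\lfloor1.01\delta d\rfloor$, which is at least $1$ for large $d$,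
$$\mathbb EZ\ge\binom d{\lfloor1.01\delta d\rfloor}2^{-\rho}\ge2^{d(h(1.01\delta)-\gamma-o(1))}=2^{d(2\kappa-o(1))} .$$
So $\mathbb EZ\to\infty$, and $\frac12\mathbb EZ\ge2^{\kappa d}$ for large $d$.

For $d\ge d_0$ the three failure probabilities sum to less than $1$, so a suitable $Y$ exists. $\square$

## From the code to the point configuration

The code has exponentially many light words but only two scalars. To get lines with $b$ points we enlarge the alphabet. Let $b=2^a$, $V=\mathbb F_2^a$, let $Y$ be as in Lemma 1, and put
$$\mathcal X_0=\{x\in V^d:\ (\lambda(x_i))_{i\le d}\in Y\ \text{ for all linear }\lambda:V\to\mathbb F_2\}.$$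
In a basis of $V$, an element $x$ is an $a$-tuple of words of $\mathbb F_2^d$, and since $Y$ is linear the condition says that each of these words lies in $Y$. So $\mathcal X_0$ is a subgroup of $V^d$ with $|\mathcal X_0|=|Y|^a=b^{\dim Y}\le b^d$.

*Example.* Let $Y=\{000,110,101,011\}$ and $a=2$. Then $\mathcal X_0=\{x\in V^3:x_1+x_2+x_3=0\}$ has $16$ elements. Those of the form $(w,w,0)$, $(w,0,w)$, $(0,w,w)$ with $w\ne0$ have support of size $2$; there are nine of them. The remaining six nonzero elements are $(w,w',w+w')$ with $w,w'$ distinct and nonzero, and have support of size $3$.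

**Step 1: embedding.** This step turns supports into inner products. Let $\varphi(x)=d^{-1/2}\sum_ie_{i,x_i}\in\mathbb R^{d\times V}$, where $e_{i,v}$ is the standard basis. These are unit vectors, and $\langle\varphi(x),\varphi(x')\rangle$ is the fraction of coordinates where $x$ and $x'$ agree:
$$\langle\varphi(x),\varphi(x')\rangle=1-|\mathrm{supp}(x-x')|/d .\tag{3}$$

**Step 2: the shape of differences.** This step shows that a difference with small support comes from a single codeword. For $0\ne z\in\mathcal X_0$ let $Y_z=\{(\lambda(z_i))_i:\lambda\in V^*\}$. This is a subspace of $Y$, being the image of a linear map, and its support is $\mathrm{supp}\,z$, because $z_i\ne0$ exactly when some $\lambda(z_i)\neq0$. In particular $Y_z\ne\{0\}$.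

If $\dim Y_z\ge2$, then $|\mathrm{supp}\,z|>1.8\delta d$ by (C2).

If $\dim Y_z=1$, say $Y_z=\{0,u\}$, then $(\lambda(z_i))_i=f(\lambda)u$ with $f$ a nonzero linear functional on $V^*$. Such an $f$ is evaluation at some $0\ne w\in V$. So $\lambda(z_i)=\lambda(w)u_i=\lambda(u_iw)$ for all $\lambda$, that is,
$$z=wu:=(u_iw)_i,\qquad|\mathrm{supp}\,z|=\mathrm{wt}(u).$$
Conversely, $wu\in\mathcal X_0$ for all $w\in V$, $u\in Y$, since $(\lambda(u_iw))_i=\lambda(w)u\in Y$. If $wu=w'u'\ne0$, then $u=u'$ (both are the indicator of the common support) and $w=w'$.

By (C1), $|\mathrm{supp}\,z|>\delta d$ in both cases.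

**Step 3: adjacency and the proof of (P2).** Call distinct $x,x'\in\mathcal X_0$ *adjacent* if $|\mathrm{supp}(x-x')|<1.2\delta d$. By Step 2, $\dim Y_{x-x'}=1$ then.

**Claim.** Any two adjacent points have at most $b-2$ common neighbors.

*Proof.* Let $x,x+z,x+z'$ be mutually adjacent. The differences are $z$, $z'$ and $z+z'$ (signs do not matter over $\mathbb F_2$), so all three have $\dim Y_\cdot=1$. Write $z=wu$, $z'=w'u'$. Suppose that $u\ne u'$.

If $w\ne w'$, then $w,w'$ are distinct and nonzero, hence linearly independent over $\mathbb F_2$. Choosing $\lambda$ with $\lambda(w)=1,\lambda(w')=0$ gives $u\in Y_{z+z'}$; exchanging the roles gives $u'\in Y_{z+z'}$. So $\dim Y_{z+z'}\ge2$, a contradiction.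

If $w=w'$, then $z+z'=w(u+u')$, and $\mathrm{wt}(u),\mathrm{wt}(u'),\mathrm{wt}(u+u')$ are the sizes of the supports of $z,z',z+z'$, all less than $1.2\delta d$. By (1) the support of $\mathrm{span}(u,u')$ has size less than $\frac12\cdot3.6\delta d=1.8\delta d$, contradicting (C2).

So $u=u'$. Thus, fixing $x$ and $x+wu$, every common neighbor is $x+w'u$ with $w'\in V\setminus\{0,w\}$. $\square$

The small example shows that (C2) is really used. There, call points adjacent when the support of the difference has size $2$. Then $0,(w,w,0),(w,0,w)$ are mutually adjacent although the words $110$ and $101$ differ: the support of the whole code has size $3$, which is exactly $\frac32$ times the weights, and (C2) is what rules this out.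

**Step 4: lines.** Let $L\le2^{\kappa d}$ be a positive integer and fix $L$ distinct words $u$ from (C3). The *lines* are the sets $\{x+wu:w\in V\}$, with $x\in\mathcal X_0$ and $u$ one of these words. Each has $b$ points. For fixed $u$ the lines are the cosets of the subgroup $\{wu:w\in V\}$, so each point lies on exactly one line for each $u$. Lines through $x$ for $u\neq u'$ meet only in $x$, since $wu=w'u'\ne0$ would force $u=u'$. So each point lies on exactly $L$ lines.

**Step 5: copies.** We need to adjust the number of points. Let $\mathcal X\subset\mathcal H$ be the union of $r$ copies of $\varphi(\mathcal X_0)$ in mutually orthogonal subspaces, possible since $\mathcal H$ is infinite-dimensional, and let $N=|\mathcal X|=r|\mathcal X_0|$. Lines and adjacency are defined inside each copy; points of different copies are non-adjacent, with inner product $0$. Note that $0\notin\mathcal X$.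

**Step 6: checking the specification.** (P1) follows from (3), Step 2 and the definition of adjacency, together with $0\le1-1.2\delta$ for different copies. (P2) is the Claim. (P4) is Step 4, the number of lines following by counting incidences. For (P3), two distinct points of a line with word $u$ differ by some $w''u$ with $w''\ne0$, so all have the same inner product $t=1-\mathrm{wt}(u)/d\ge1-1.01\delta$. Therefore
$$\langle x,c_\ell\rangle=\|c_\ell\|^2=\frac{1+(b-1)t}b=t+\frac{1-t}b\ge t,\qquad\|x-c_\ell\|^2=1-\|c_\ell\|^2\le1-t\le1.01\delta .$$

## What $k$ centers must pay: a Mantel-type count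

For $\mathbf c\in\mathcal H^k$ let $f_{\mathbf c}(x)=\min_j\|x-c_j\|^2$.

**Lemma 2.** Let $b\ge1/\delta$. For all $D\subset\mathcal X$ and $\mathbf c\in\mathcal H^k$:
$$\text{(a)}\ \sum_{x\in D}f_{\mathbf c}(x)\ge\delta|D|-k;\qquad\text{(b)}\ \sum_{x\in D}f_{\mathbf c}(x)\ge1.1\delta(|D|-kb).$$

Bound (a) is weak but holds for every set; bound (b) says that sets much larger than $kb$ cost at least about $1.1\delta$ per point, clearly more than the $1.01\delta$ of a line.

*Proof.* Partition $D$ into at most $k$ nonempty cells according to a nearest center. Let $A$ be a cell with center $c_j$, and $|A|=m$. The mean of $A$ is the best center for $A$ and all points are unit vectors, so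
$$\sum_{x\in A}\|x-c_j\|^2\ge m-\frac1m\Big\|\sum_{x\in A}x\Big\|^2=m-\frac1m\sum_{x,y\in A}\langle x,y\rangle .$$

(a) By (P1) the double sum is at most $m+m^2(1-\delta)$, so the cell costs at least $\delta m-1$. Sum over at most $k$ cells.

(b) Let $\eta$ be the number of adjacent pairs in $A$, and let $\deg$ be the degree within $A$. For an edge $xy$, the neighborhoods of $x$ and $y$ in $A$ have union of size at most $m$ and, by (P2), intersection of size at most $b-2$, so $\deg x+\deg y\le m+b-2$. Sum over edges: each $x$ contributes $\deg x$ exactly $\deg x$ times, and Cauchy–Schwarz with $\sum_x\deg x=2\eta$ gives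
$$\frac{4\eta^2}m\le\sum_{x\in A}(\deg x)^2\le\eta(m+b),\qquad\text{so}\qquad2\eta\le\frac{m(m+b)}2 .$$
Each of the $2\eta$ ordered adjacent pairs has inner product at most $1-\delta=(1-1.2\delta)+0.2\delta$, and every other ordered pair of distinct points at most $1-1.2\delta$. So the double sum is at most
$$m+m^2(1-1.2\delta)+2\eta\cdot0.2\delta\le m+m^2(1-1.1\delta)+0.1\delta bm .$$
Hence the cell costs at least $1.1\delta m-1-0.1\delta b\ge1.1\delta(m-b)$, using $1\le\delta b$. Sum over at most $k$ cells. $\square$

## How large $b$ can be: the parameters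

We need $L$ as large as about $p^{-(b-1)}$, so the length $d$ must be a multiple of $b$. Then $|\mathcal X_0|$ can be as large as $b^{C_2b}$ with a constant $C_2$. We also want $N$ of order $kb$, which we secure by asking $|\mathcal X_0|\le k$. This forces $b\ln b\lesssim\ln k$, and is where $\beta_k=\ln k/\ln\ln k$ comes from.

Let
$$T=\ln(1000/\delta),\qquad p=\frac{10^{-6}\delta}{T+1},\qquad L=\lceil Tp^{-(b-1)}\rceil .$$
Choose an absolute $C_1\ge1$ with $2^{\kappa C_1}\ge(T+1)/p$, and put $d=\lceil C_1b\rceil$, $C_2=C_1+1$. Then
$$L\le(T+1)p^{-(b-1)}\le\Big(\frac{T+1}p\Big)^b\le2^{\kappa C_1b}\le2^{\kappa d},$$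
as Step 4 of the construction requires, and $|\mathcal X_0|\le b^d\le b^{C_1b+1}\le e^{C_2b\ln b}$.

Given $k$, let $b$ be the largest power of two with $C_2b\ln b\le\ln k$. For $k\ge k_0$, an absolute constant,
$$b\ge\max\{1/\delta,\;1/(2\delta p),\;d_0,\;3\}\qquad\text{and}\qquad\ln k\ge2 .$$
Then $d\ge b\ge d_0$, so Lemma 1 applies. By maximality $2C_2b\ln(2b)>\ln k$. Since $\ln b\ge1$ and $C_2\ge1$, we have $b\le\ln k$, so $\ln(2b)\le\ln(2\ln k)\le2\ln\ln k$. Hence
$$b\ge\frac{\beta_k}{4C_2}.\tag{4}$$
Finally $|\mathcal X_0|\le k$, so some multiple $N=r|\mathcal X_0|$ satisfies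
$$400kb\le N\le1000kb,\tag{5}$$
and we set
$$q=\min\{1,\,20pkb/n\}.$$

## A random hidden set has a cheap clustering

By scaling we take $R=1$ in Theorem 1: given an estimator $\hat{\mathbf c}$ for radius $R$, apply the case $R=1$ to $x\mapsto R^{-1}\hat{\mathbf c}(Rx)$ and push the resulting distribution forward by $x\mapsto Rx$; all risks are multiplied by $R^2$.

Let $S\subset\mathcal X$ contain each point independently with probability $p$. For $S\ne\emptyset$ let
$$\mu_S=(1-q)\,\delta_0+q\,\mathrm{Unif}(S)\in\mathcal P(1),$$
where $\delta_0$ is the point mass at the origin. The point mass thins out the information: only about $nq$ of the $n$ samples fall in $S$.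

**Step 1: the size of $S$.** Let $E_1=\{pN/2\le|S|\le N/2\}$. By Chebyshev, $\Pr(|S|<pN/2)\le\frac4{pN}$; by Markov, $\Pr(|S|>N/2)\le2p$. By (5) and $b\ge1/(2\delta p)$, $pN\ge400pb\ge200/\delta$. Hence $\Pr(E_1)\ge1-\frac4{pN}-2p\ge0.99$.

**Step 2: almost all of $S$ is covered by few full lines.** Let $F$ be the number of lines contained in $S$ (full lines), and $Q$ the number of points of $S$ on no full line. By (P4) and $L\le(T+1)p^{-(b-1)}$,
$$\mathbb EF=\frac{NL}b\,p^b\le\frac{(T+1)pN}b .$$
The lines through a point $x$, with $x$ removed, are disjoint sets of size $b-1$. So, independently of whether $x\in S$, the probability that none of them is contained in $S$ is $(1-p^{b-1})^L\le e^{-Lp^{b-1}}\le e^{-T}$. Hence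
$$\mathbb EQ=Np(1-p^{b-1})^L\le Np\,e^{-T}=\frac\delta{1000}Np .$$

**Step 3: an upper bound for $W^*(\mu_S)$.** If $F+1\le k$, use the means of the full lines together with the center $0$ (repeating centers if necessary). The atom at $0$ pays nothing, points on full lines pay at most $1.01\delta$ by (P3), and the $Q$ other points pay at most $1$. So $W^*(\mu_S)\le q(1.01\delta+Q/|S|)$. If $F\ge k$, use only the center $0$, at cost $q$. By Markov and (5),
$$\Pr(F\ge k)\le\frac{\mathbb EF}k\le\frac{(T+1)pN}{kb}\le1000(T+1)p=10^{-3}\delta .$$
On $E_1$ we have $Q/|S|\le2Q/(pN)$. Altogether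
$$\mathbb E[W^*(\mu_S);E_1]\le q\Big(1.01\delta\Pr(E_1)+\frac{2\,\mathbb EQ}{pN}+10^{-3}\delta\Big)\le q\big(1.01\delta\Pr(E_1)+0.003\delta\big).\tag{6}$$

## No estimator can find it

Given $S$, draw $X_1,\dots,X_n$ i.i.d. from $\mu_S$. Let $S'\subset S$ be the set of observed points of $\mathcal X$, and $\hat{\mathbf c}=\hat{\mathbf c}(X_1,\dots,X_n)$.

**Step 1: the posterior is uniform.** This step makes precise that the data say nothing about the unseen part of $S$. Fix $s\ge1$. Given $|S|=s$, the set $S$ is uniform over the $s$-subsets of $\mathcal X$. For an $s$-subset $A$, the probability of a given data sequence under $\mu_A$ is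
$$(1-q)^{\#\{i:X_i=0\}}\,(q/s)^{\#\{i:X_i\ne0\}}\,\mathbf 1\{S'\subset A\}$$
(with $0^0=1$), which takes the same value for all $A\supset S'$. By Bayes' rule, given the data and $|S|=s$, the set $S\setminus S'$ is a uniformly random $(s-|S'|)$-subset of $\mathcal X\setminus S'$.

**Step 2: cost given the data.** Let $pN/2\le s\le N/2$. Then $|\mathcal X\setminus S'|\ge N/2$, and Lemma 2(b) with $D=\mathcal X\setminus S'$ shows that the average of $f_{\hat{\mathbf c}}$ over $\mathcal X\setminus S'$ is at least
$$1.1\delta\Big(1-\frac{2kb}N\Big)\ge1.1\delta\cdot0.995=1.0945\delta .$$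
Given the data, $\hat{\mathbf c}$ is fixed, so by Step 1 the expected sum of $f_{\hat{\mathbf c}}$ over $S\setminus S'$ is $s-|S'|$ times this average. On $S'$ use Lemma 2(a). Dropping the nonnegative cost of the atom at $0$,
$$\mathbb E[W(\hat{\mathbf c},\mu_S)\mid\text{data},|S|=s]\ge\frac qs\Big[\delta|S'|-k+(s-|S'|)1.0945\delta\Big]=\frac qs\Big[1.0945\delta s-0.0945\delta|S'|-k\Big].$$

**Step 3: the two error terms are small.** The observed part is small because of the choice of $q$: by (5),
$$\mathbb E[|S'|\mid|S|=s]\le nq\le20pkb\le\frac{pN}{20}\le\frac s{10}.$$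
Also $s\ge pN/2\ge200pkb$ and $pb\ge1/(2\delta)$, so $s\ge100k/\delta$, that is, $k\le0.01\delta s$. Therefore
$$\mathbb E[W(\hat{\mathbf c},\mu_S)\mid|S|=s]\ge q\delta(1.0945-0.00945-0.01)\ge1.07\,q\delta .$$

**Step 4: conclusion of the proof of Theorem 1.** The event $E_1$ depends only on $|S|$, so summing over $s$ and using (6),
$$\mathbb E\big[W(\hat{\mathbf c},\mu_S)-W^*(\mu_S);E_1\big]\ge q\delta\big(1.07\Pr(E_1)-1.01\Pr(E_1)-0.003\big)=q\delta\big(0.06\Pr(E_1)-0.003\big)\ge0.05\,q\delta .$$
The left side is an average over $S$, restricted to $E_1$, so some fixed $S\in E_1$ satisfies $\mathbb EW(\hat{\mathbf c},\mu_S)-W^*(\mu_S)\ge0.05\,\delta q$. The measure $\mu_S$ is finitely supported and lies in $\mathcal P(1)$. By (4),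
$$q=\min\{1,20pkb/n\}\ge\min\Big\{1,\frac{5p}{C_2}\cdot\frac{k\beta_k}n\Big\}\ge\frac{5p}{C_2}\min\{1,k\beta_k/n\},$$
where we used $5p/C_2\le1$. So the theorem holds with $c=0.05\,\delta\cdot5p/C_2$, an absolute constant. $\blacksquare$

## The upper bound: sup-norm nets and chaining

We now prove Theorem 2. By scaling take $R=1$; the case $R=0$ is trivial, because $X=0$ almost surely and then both the sample and the true risk of an ERM vanish. Let $B$ be the closed unit ball of $\mathcal H$. The feature to exploit is that $\min_j\|x-c_j\|^2$ is a minimum of $k$ functions. In sup norm, a net for one such function yields a net for the minimum whose log-cardinality is only $k$ times larger, and the square root of this enters the bound.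

**Step 1: reduction to centers in $B$.** We need a bounded class of functions, but an ERM may have idle centers far away. Assign each sample point to a nearest center of $\mathbf c_n$ with a fixed tie rule. By optimality, every center with a nonempty cell is the mean of its cell, since otherwise moving it to the mean would strictly lower the empirical risk. So it lies in $B$. Replace each center with an empty cell by one with a nonempty cell. The resulting $\tilde{\mathbf c}\in B^k$ satisfies $W(\tilde{\mathbf c},\mu_n)=W(\mathbf c_n,\mu_n)=W^*(\mu_n)$, and $W(\mathbf c_n,\mu)\le W(\tilde{\mathbf c},\mu)$ because centers were only removed from the set of centers. For any fixed $\mathbf c^\circ\in\mathcal H^k$ we have $W^*(\mu_n)\le W(\mathbf c^\circ,\mu_n)$, so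
$$W(\mathbf c_n,\mu)\le\big(W(\tilde{\mathbf c},\mu)-W(\tilde{\mathbf c},\mu_n)\big)+W(\mathbf c^\circ,\mu_n).$$
Take expectations, use $\mathbb EW(\mathbf c^\circ,\mu_n)=W(\mathbf c^\circ,\mu)$, and let $W(\mathbf c^\circ,\mu)\to W^*(\mu)$:
$$\mathbb EW(\mathbf c_n,\mu)-W^*(\mu)\le\mathbb E\sup_{\mathbf c\in B^k}\big(W(\mathbf c,\mu)-W(\mathbf c,\mu_n)\big).$$
By continuity in $\mathbf c$ and separability the supremum may be taken over a countable dense set, so it is measurable.

**Step 2: symmetrization.** This replaces the unknown $\mu$ by random signs. Write $\min_j\|x-c_j\|^2=\|x\|^2+g_{\mathbf c}(x)$ with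
$$g_{\mathbf c}(x)=\min_j\big(\|c_j\|^2-2\langle x,c_j\rangle\big).$$
The term $\|x\|^2$ does not depend on $\mathbf c$; it adds to the supremum a random variable of mean zero. Recall the symmetrization inequality: with independent Rademacher signs $\varepsilon_i$ (uniform on $\{\pm1\}$, independent of the data), $\mathbb E\sup_g\big(\mathbb Eg(X)-\frac1n\sum_ig(X_i)\big)\le2\,\mathbb E\sup_g\frac1n\sum_i\varepsilon_ig(X_i)$. So
$$\mathbb EW(\mathbf c_n,\mu)-W^*(\mu)\le2\,\mathbb E\sup_{\mathbf c\in B^k}\frac1n\sum_i\varepsilon_ig_{\mathbf c}(X_i).\tag{7}$$
For $x\in B$ and $\mathbf c\in B^k$ we have $|g_{\mathbf c}(x)|\le3$. From now on fix $x_1,\dots,x_n\in B$ and bound the supremum conditionally on $X_i=x_i$.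

**Step 3: covering the ball in a dimension-free way.** We want few points $y\in B$ such that every $c\in B$ has $\max_i|\langle x_i,c-y\rangle|$ small for one of them. Put $\|c\|_*=\max_i|\langle x_i,c\rangle|$. This depends only on the projection of $c$ to the finite-dimensional space $\mathrm{span}(x_1,\dots,x_n)$, and projection maps $B$ into $B$. So we may work in this span, where $\|\cdot\|_*$ is a norm. Let $g$ be a standard Gaussian vector on the span, with law $\gamma_G$. As a maximum of $2n$ centered Gaussians $\pm\langle x_i,g\rangle$ of variance at most $1$, $\|g\|_*$ has mean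
$$\mathcal E=\mathbb E\|g\|_*\le\sqrt{2\ln(2n)} .$$

Let $u>0$ and let $y_1,\dots,y_M$ be points of $B$ in the span with $\|y_m-y_{m'}\|_*\ge u$ for $m\ne m'$. If $\mathcal E=0$, the span is $\{0\}$ and $M\le1$. Otherwise put $t=4\mathcal E/u$ and $K=\{z:\|z\|_*<2\mathcal E\}$. The points $ty_m$ are at mutual distance at least $4\mathcal E$, so the sets $ty_m+K$ are disjoint. Comparing Gaussian densities at $z+ty$ and $z$, for $y\in B$,
$$\gamma_G(ty+K)=e^{-t^2\|y\|^2/2}\int_Ke^{-t\langle y,z\rangle}\,\gamma_G(dz)=e^{-t^2\|y\|^2/2}\int_K\cosh(t\langle y,z\rangle)\,\gamma_G(dz)\ge e^{-t^2/2}\gamma_G(K),$$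
the second equality because $K$ and $\gamma_G$ are symmetric. By Markov $\gamma_G(K)\ge\frac12$. The $M$ disjoint sets have total measure at most $1$, so
$$M\le2e^{t^2/2}=2e^{8\mathcal E^2/u^2}\le2e^{16\ln(2n)/u^2}.$$
A set of this kind with $M$ maximal is a $u$-net of $B$ in $\|\cdot\|_*$. So $B$ has a $u$-net with at most $2e^{16\ln(2n)/u^2}$ elements.

**Step 4: nets for $g_{\mathbf c}$.** Let $0<\alpha\le3/2$. Approximate $\|c\|^2\in[0,1]$ within $\alpha/2$ by one of at most $1+1/\alpha$ numbers, and all $\langle x_i,c\rangle$ within $\alpha/4$ using Step 3 with $u=\alpha/4$. Then the functions $x\mapsto\|c\|^2-2\langle x,c\rangle$, $c\in B$, restricted to $\{x_1,\dots,x_n\}$, are approximated in sup norm within $\frac\alpha2+2\cdot\frac\alpha4=\alpha$ by a net of log-cardinality at most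
$$\ln2+\ln(1+1/\alpha)+\frac{256\ln(2n)}{\alpha^2}\le\frac{300\ln(2n)}{\alpha^2}.$$
To check the last inequality, use $\alpha\le\frac32$: $\ln(1+1/\alpha)\le1/\alpha\le1.5/\alpha^2$ and $\ln2\le\frac94\ln2/\alpha^2\le1.6/\alpha^2$, and the sum is at most $3.1/\alpha^2\le44\ln2/\alpha^2\le44\ln(2n)/\alpha^2$. A minimum of $k$ numbers is $1$-Lipschitz in sup norm, so minima of $k$ net elements form an $\alpha$-net of $\{g_{\mathbf c}:\mathbf c\in B^k\}$ on $\{x_1,\dots,x_n\}$, of cardinality $N_\alpha$ with
$$\ln N_\alpha\le\frac{300\,k\ln(2n)}{\alpha^2}.$$

**Step 5: chaining.** Recall Massart's finite class lemma: for a finite set $\mathcal A\subset\mathbb R^n$ of vectors of Euclidean norm at most $\varrho$, $\mathbb E\max_{v\in\mathcal A}\frac1n\sum_i\varepsilon_iv_i\le\frac{\varrho}n\sqrt{2\ln|\mathcal A|}$. Let $\alpha_j=3\cdot2^{-j}$. For $j=0$ use the net $\{0\}$, which is valid since $|g_{\mathbf c}|\le3=\alpha_0$; for $1\le j\le J$ use the $\alpha_j$-nets of Step 4, which applies since $\alpha_1=\frac32$. Let $\pi_j(\mathbf c)$ be an element of the $j$-th net within $\alpha_j$ of $g_{\mathbf c}$, with $\pi_0=0$.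 Then
$$g_{\mathbf c}=\big(g_{\mathbf c}-\pi_J(\mathbf c)\big)+\sum_{j=1}^J\big(\pi_j(\mathbf c)-\pi_{j-1}(\mathbf c)\big).$$
The first term has sup norm at most $\alpha_J$. The $j$-th increment has sup norm at most $\alpha_j+\alpha_{j-1}=3\alpha_j$, hence Euclidean norm at most $3\alpha_j\sqrt n$, and it ranges over at most $e^{600k\ln(2n)/\alpha_j^2}$ vectors, because $\alpha_{j-1}\ge\alpha_j$. Massart's lemma gives
$$\mathbb E_\varepsilon\sup_{\mathbf c}\frac1n\sum_i\varepsilon_ig_{\mathbf c}(x_i)\le\alpha_J+\sum_{j=1}^J3\alpha_j\sqrt{\frac{1200\,k\ln(2n)}{\alpha_j^2\,n}}\le3\cdot2^{-J}+104\,J\sqrt{\frac{k\ln(2n)}n},$$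
because $3\sqrt{1200}<104$. Each scale contributes the same amount, which is why the factor $J$ appears. Inserting this in (7) doubles it and gives the first claim.

**Step 6: choosing $J$.** Let $n\ge k$ and $J=\lceil1+\frac12\log_2(n/k)\rceil$. Then $2^{-J}\le\frac12\sqrt{k/n}$, so $6\cdot2^{-J}\le3\sqrt{k/n}\le4\sqrt{k\ln(2n)/n}$, since $4\sqrt{\ln2}>3$. Also $J\le2+\frac12\log_2(n/k)\le2+2\ln(n/k)=2\ln(en/k)$. As $\ln(en/k)\ge1$, the total is at most
$$\big(4+416\ln(en/k)\big)\sqrt{\frac{k\ln(2n)}n}\le420\,\ln(en/k)\sqrt{\frac{k\ln(2n)}n}.\qquad\blacksquare$$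

## Sample size for constant accuracy

The two theorems together locate the sample size at which the excess risk falls below a small constant.

**Consequence.** For each $\alpha\in(0,1)$ there is $C_\alpha$ such that $n\ge C_\alpha k\ln k$ ($k\ge2$) guarantees ERM excess risk at most $\alpha R^2$. If $\alpha$ is below an absolute constant, then for $k\ge k_0$ no estimator achieves this uniformly over $\mathcal P(R)$, with $\mathcal H$ infinite-dimensional and $R>0$, when $n\le k\ln k/\ln\ln k$.

*Proof.* Choose $J$ with $6\cdot2^{-J}\le\alpha/2$. By Theorem 2 it suffices that $208J\sqrt{k\ln(2n)/n}\le\alpha/2$, that is, $n/\ln(2n)\ge A_0k$ with $A_0=(416J/\alpha)^2$. The function $n\mapsto n/\ln(2n)$ is increasing for $n\ge e/2$. So it is enough to check the inequality at the real number $n=C_\alpha k\ln k$, which exceeds $e/2$ when $C_\alpha$ is at least $1$ and $k\ge2$ (it is then at least $2\ln2>1.38$, while $e/2<1.36$). There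
$$\ln(2C_\alpha k\ln k)\le\ln(2C_\alpha)+2\ln k\le\Big(\frac{\ln(2C_\alpha)}{\ln2}+2\Big)\ln k ,$$
so the inequality holds as soon as $C_\alpha\ge A_0\big(\frac{\ln(2C_\alpha)}{\ln2}+2\big)$, which is true for $C_\alpha$ large enough. For the second part, if $n\le k\beta_k$, the minimum in Theorem 1 equals $1$, so every estimator has excess at least $cR^2$ for some $\mu\in\mathcal P(R)$, which exceeds $\alpha R^2$ if $\alpha<c$. $\square$

So the sample size needed for small constant accuracy is determined up to a factor $\ln\ln k$. At $n\approx k\ln k/\ln\ln k$ the rate $\sqrt{k/n}$ fails by a factor at least of order $\sqrt{\ln k/\ln\ln k}$, for every estimator including every ERM rule, while $\sqrt{k/n}$ times $\sqrt{\ln(2n)}\,\ln(en/k)$ is a valid order for $n\ge k$. These arguments do not determine the exact logarithmic factor. The lower bound $k\beta_k/n$ is of smaller order than $\sqrt{k/n}$ once $n\gg k\beta_k^2$, so they also do not decide whether $\sqrt{k/n}$ is exceeded in that range.
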